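# Surfaces with $K^2=7$ and $p_g=4$: a component of the moduli space cut out by a pencil of hyperelliptic curves

## 1. Minimal surfaces, canonical models, moduli and deformations

We work over $\mathbb C$. "Surface" means smooth projective connected surface unless singularities are mentioned; $\sim$ is linear and $\equiv$ numerical equivalence.

**Definition 1 (minimal surface of general type).** A surface $S$ is minimal of general type if $K_S$ is nef (that is, $K_SC\ge 0$ for every curve $C$) and $K_S^2>0$. Put $p_g=h^0(K_S)$, $q=h^1(\mathcal O_S)$, $\chi(\mathcal O_S)=1-q+p_g$.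

Example: for a smooth quintic in $\mathbb P^3$ the canonical divisor is a hyperplane section, so it is nef, $K^2=5$, $p_g=4$, $q=0$.

We use these textbook facts about a minimal surface $S$ of general type.

- (A1) Hodge index theorem: if $A^2>0$ and $AB=0$, then $B^2\le 0$, with equality only if $B\equiv 0$. Hence $A^2B^2\le (AB)^2$ whenever $A^2>0$.
- (A2) Birational self-maps of $S$ are biregular, and they form a finite group. $S$ contains no $(-1)$-curve. A surface $T$ birational to $S$ is an iterated blow-up of $S$ in $n$ points and $K_T^2=K_S^2-n$; so $K_T^2=K_S^2$ forces $T\cong S$.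
- (A3) If $C$ is irreducible and $K_SC=0$, then $C^2<0$ by (A1), and adjunction gives $C^2=-2$, $C\cong\mathbb P^1$: a $(-2)$-curve. A nonzero integral combination of $(-2)$-curves has even negative square. Even is clear. By (A1) the square is $\le0$, with equality only if the combination is $\equiv 0$; writing it as $P-Q$ with $P,Q\ge0$ without common component, $P\equiv Q$ gives $P^2=PQ\ge0$, so $P\equiv0$, $P=0$, and likewise $Q=0$.
- (A4) $h^0(mK_S)=\chi(\mathcal O_S)+\frac{m(m-1)}2K_S^2$ for $m\ge2$. Plurigenera and Kodaira dimension are constant in smooth families of compact surfaces.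

From now on $S$ always denotes a minimal surface of general type with $K_S^2=7$ and $p_g=4$. Debarre's inequality says $K^2\ge 2p_g$ for irregular minimal surfaces of general type; as $7<8$, we get $q(S)=0$ and $\chi(\mathcal O_S)=5$. Since $H^1(\mathcal O_S)=0$, the exponential sequence gives $\operatorname{Pic}S\hookrightarrow H^2(S,\mathbb Z)$.

**Definition 2 (rational double point, RDP).** Let $X$ be a normal surface with $K_X$ Cartier. A point $x$ is an RDP if a resolution $f$ satisfies $K=f^*K_X$ near $f^{-1}(x)$. Then every exceptional curve has $KC=0$, so it is a $(-2)$-curve, and $f$ is the minimal resolution.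

Example: the node $z^2=xy$; blowing up the origin gives one exceptional conic, a $(-2)$-curve.

For a normal surface $X$ with resolution $f$, the geometric genus of $x\in X$ is $p_g(x)=\dim(R^1f_*\mathcal O)_x$, and $\chi(\mathcal O_X)=\chi(\mathcal O_{\tilde X})+\sum_xp_g(x)$. RDPs are exactly the rational ($p_g(x)=0$) Gorenstein points. In a flat proper family, having only RDPs is an open condition.

**Definition 3 (canonical model, moduli space).** The canonical model $X$ of $S$ is obtained by contracting all $(-2)$-curves. It has only RDPs, $K_X$ is ample, and $5K_X$ is very ample (Bombieri). Let $\mathcal H$ be the quasi-projective scheme parametrizing the 5-canonically embedded canonical models of surfaces with $K^2=7$, $p_g=4$. The moduli space $\mathcal M=\mathcal M_{K^2=7,\,p_g=4}$ is the geometric quotient $\mathcal H/PGL$ (Gieseker). Its points are the isomorphism classes of our surfaces, and $PGL$-invariant closed subsets of $\mathcal H$ have closed image.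

Example, with the invariants of the quintic: a quintic with one node and no other singularity is the canonical model of its minimal resolution. The quintics with at most RDPs form an open, hence connected, subset of a projective space, so all of them lie in one connected component of the moduli space for $K^2=5$, $p_g=4$.

**Definition 4 (deformation).** A deformation of a compact complex space $Z$ over a germ $(T,0)$ is a flat proper $\mathcal Z\to T$ with an identification $\mathcal Z_0\cong Z$. It is universal if every deformation of $Z$ is its pull-back by a unique map of germs and by a unique isomorphism extending the identity of $Z$.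

- (C1) Let $Z$ be reduced and a local complete intersection with $\operatorname{Hom}(\Omega_Z,\mathcal O_Z)=0$ (no vector fields). Then $Z$ has a universal deformation, over a germ $\mathrm{Def}(Z)$ with tangent space $\operatorname{Ext}^1(\Omega_Z,\mathcal O_Z)$. If $A'\to A$ is a surjection of Artinian local $\mathbb C$-algebras whose kernel $J$ is killed by $\mathfrak m_{A'}$, the obstruction to lifting a deformation from $A$ to $A'$ is a natural element of $\operatorname{Ext}^2(\Omega_Z,\mathcal O_Z)\otimes J$. An automorphism of a deformation over the identity of the base which is the identity on $Z$ is the identity.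
- (C2) If $f:Z'\to Z$ satisfies $f_*\mathcal O_{Z'}=\mathcal O_Z$ and $R^1f_*\mathcal O_{Z'}=0$, every deformation of $Z'$ blows down to a deformation of $Z$ (Burns–Wahl; Kollár–Mori, *Classification of three-dimensional flips*, Prop. 11.4).
- (C3) If $Z$ is a surface of general type with only RDPs and $Z'$ its minimal resolution, the blow-down map $\mathrm{Def}(Z')\to\mathrm{Def}(Z)$ is finite and surjective (Brieskorn–Tyurina–Artin, Burns–Wahl). So every deformation of $Z$ has a simultaneous resolution after a finite surjective base change.

Example (the node). The node deforms as $z^2=xy+\epsilon$. After the base change $\epsilon=t^2$ the equation is $xy=(z-t)(z+t)$, and the graph of $a=\frac{x}{z-t}=\frac{z+t}{y}$ is a simultaneous resolution $\mathcal S$. Where $a\ne\infty$, it has coordinates $(a,w,y)$ with $w=z-t$, $x=aw$, $z+t=ay$, $t=\frac12(ay-w)$; where $a\neq0$, with $b=1/a$, it has coordinates $(b,x,v)$ with $v=z+t$, $w=bx$, $y=bv$, $t=\frac12(v-bx)$. In both charts $dt\ne0$, so $\mathcal S$ is smooth over the $t$-line, and over $t=0$ it is the resolution of the node with $(-2)$-curve $C=\{w=y=0\}$. We return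 to this example in Section 8.

## 2. Double covers and infinitely near points

**Definition 5 (the surfaces $\mathbb F_n$).** For $n>0$, $\mathbb F_n$ is the $\mathbb P^1$-bundle over $\mathbb P^1$ with a section $\Delta_0$ of square $-n$; $F$ is a fiber; $\operatorname{Pic}\mathbb F_n=\mathbb Z\Delta_0\oplus\mathbb ZF$ and $K=-2\Delta_0-(n+2)F$. A $\mathbb P^1$-bundle over $\mathbb P^1$ with a section of square $-n<0$ is $\mathbb F_n$.

On $\mathbb F_2$ put $H=\Delta_0+2F$: then $H\Delta_0=0$, $H^2=2$, $HF=1$, $K_{\mathbb F_2}=-2H$. The complement of $\Delta_0$ is the total space of $\mathcal O_{\mathbb P^1}(2)$; use coordinates $t_0,t_1,y$ of weights $1,1,2$ there. $H^0(kH)$ is the space of weighted homogeneous polynomials of degree $2k$. Example: $H^0(H)=\langle y,t_0^2,t_0t_1,t_1^2\rangle$; this system is base point free, so $H$ is nef, and it maps $\mathbb F_2$ to the quadric cone in $\mathbb P^3$, contracting $\Delta_0$.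

**Definition 6 (double cover).** Let $W$ be a smooth projective surface, $B=\{f=0\}$ a nonzero reduced curve and $B\sim 2L$. The double cover branched on $B$ is $\pi:X=\{z^2=f\}\to W$ inside the total space of $L$; the covering involution is $z\mapsto -z$.

$X$ is normal and irreducible, $\pi_*\mathcal O_X=\mathcal O_W\oplus L^{-1}$, and $H^0(K_X)=H^0(K_W)\oplus H^0(K_W+L)$. Moreover
$$K_X=\pi^*(K_W+L),\quad K_X^2=2(K_W+L)^2,\quad \chi(\mathcal O_X)=2\chi(\mathcal O_W)+\tfrac12L(K_W+L).\tag{1}$$
If $\operatorname{Pic}W$ has no torsion, $B$ determines the cover; conversely any finite degree 2 map from a normal surface to $W$ is of this form. If a smooth component $G$ of $B$ is disjoint from the rest of $B$, then $\pi^*G=2g$ with $g\cong G$ and $g^2=\frac12G^2$; so an isolated $(-2)$-curve in the branch gives a $(-1)$-curve.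

Example: $W=\mathbb P^2$, $B$ smooth of degree 8, $L$ of degree 4: $K_X$ is the pull-back of a line, $K_X^2=2$, $p_g=3$, $\chi=2+\frac12\cdot 4=4$.

**Definition 7 (infinitely near points).** Blow up $x_1\in W$, then a point $x_2$ of the result, and so on. $\mathcal E_i$ is the total transform of the exceptional curve of $x_i$ on the last surface, and $E_i$ denotes the strict transform of that curve on any later surface. So $\mathcal E_i\mathcal E_j=-\delta_{ij}$. A point on $E_1$ right after blowing up $x_1$ is in the first neighborhood of $x_1$. Let $I_j$ be the set of $l$ with $x_l\in E_j$; then on the last surface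
$$E_j=\mathcal E_j-\sum_{l\in I_j}\mathcal E_l,\qquad E_j^2=-1-|I_j| .$$

Pull-back signs are often omitted. If $G$ has multiplicity $\mu$ at $x_j$, its strict transform meets $E_j$ with number $\mu$; so multiplicities of strict transforms do not increase along chains of infinitely near points. For two curves without common component the local intersection number is at least the sum of the products of their multiplicities at the common infinitely near points. If each $x_{i+1}$ lies on $E_i$ and on no earlier exceptional curve (it is free), then $x_1,\dots,x_r$ lie on a smooth germ $\gamma$: blow down a smooth germ through $x_r$ transversal to $E_{r-1}$; at every step it meets the exceptional curve once, transversally, so it stays smooth, and it is not tangent to the previous exceptional curve because the point was free.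

Suppose $x_1,\dots,x_r$ are consecutive on a smooth germ $\gamma=\{\ell=0\}$ with coordinates $(\theta,\ell)$. Near a general point of $E_r$ there are coordinates $(u,w)$ with
$$\theta=u,\qquad \ell=u^rw,\qquad E_r=\{u=0\}.\tag{2}$$
If a curve $f=0$ has multiplicity at least 3 at all $x_i$, each blow-up allows us to divide by $u^3$, so $u^{3r}$ divides $f(u,u^rw)=\sum f_{ik}u^{i+rk}w^k$. Hence
$$f\text{ is a combination of monomials }\theta^i\ell^k\text{ with } i+rk\ge 3r .\tag{3}$$
Example: $y^3+t^6$ is triple at the origin and triple again at the infinitely near point of $\gamma=\{y=0\}$; here $r=2$.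

**Definition 8 (canonical resolution).** Let $X\to W$ be the double cover branched on $B=2L$. Blow up singular points $x_i$ of the branch curve one after another. If the branch has multiplicity $m_i$ at $x_i$, put $k_i=\lfloor m_i/2\rfloor\ge 1$ and replace the branch by its total transform minus $2k_i\mathcal E_i$ (and $L$ by $L-k_i\mathcal E_i$). So $E_i$ is in the branch if and only if $m_i$ is odd. One ends with a smooth branch curve on a surface $Y^*$ and a smooth double cover $S^*\to Y^*$.

Each blow-up adds $\mathcal E_i$ to the canonical class and $-k_i\mathcal E_i$ to $L$, so by (1)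
$$K_{S^*}=\pi^*\Big(K_W+L-\sum(k_i-1)\mathcal E_i\Big),\qquad \chi(\mathcal O_{S^*})=\chi(\mathcal O_X)-\sum\tfrac{k_i(k_i-1)}2 .\tag{4}$$

Example (the picture to keep in mind). Let the branch be $y^3+t^6=0$ locally. At $x_1=0$: $m_1=3$, $k_1=1$. With $y=ty_1$ the new branch is $\{y_1^3+t^3=0\}+\{t=0\}$, where $E_1=\{t=0\}$; so $m_2=4$, $k_2=2$. With $y_1=tw$ the branch is $w^3+1=0$ together with $E_1$, which meets $E_2$ at $w=\infty$. It is smooth, and $E_1=\mathcal E_1-\mathcal E_2$ is an isolated $(-2)$-curve in the branch. By (4), $\chi$ drops by 1 and $K^2$ by 2, but contracting the $(-1)$-curve over $E_1$ gives one back. By contrast, an ordinary quadruple point has $k=2$, $\chi$ drops by 1, $K^2$ by 2, and there is no $(-1)$-curve.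

## 3. Pencils of hyperelliptic curves and the class $\mathcal N$

**Definition 9 (linear pencil without fixed part).** A complete linear system $|D|$ with $h^0(D)=2$ such that no curve is contained in all members.

Example: on the blow-up of $\mathbb P^2$ in 8 general points, $|-K|$ is such a pencil with $D^2=1$; it has exactly one base point, and its general members have genus 1.

A curve of genus $g\ge 2$ is hyperelliptic if it has a degree 2 map to $\mathbb P^1$. The involution of this map is then unique; the $2g+2$ branch points correspond to the Weierstrass points. Example: $z^2=f_8(x)$ with distinct roots has genus 3. In genus 3, $\operatorname{Sym}^2H^0(\omega)\to H^0(\omega^2)$ is a map between 6-dimensional spaces. For a smooth plane quartic it is injective, since no conic contains a quartic; for a hyperelliptic curve the canonical image is a conic, so it is not injective. Thus a genus 3 curve is hyperelliptic if and only if the determinant of this map vanishes.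

**Definition 10 (the class $\mathcal N$).** $S\in\mathcal N$ if $S$ carries a linear pencil $|D|$ without fixed part, with $D^2=1$ and $K_SD=3$, whose general member is a smooth hyperelliptic curve.

Its genus is $1+\frac12(1+3)=3$. Here $h^0(D)=2$ is automatic once $h^0(D)\ge2$: $D|_D$ has degree 1 on a curve of genus 3, so $h^0(D|_D)\le1$.

Example (a surface $S_1\in\mathcal N$). Put the last example of Section 2 at two points of $\mathbb F_2$. Let $B'$ be a general member of
$$f=\sum_{k=0}^7c_k(t)y^k,\qquad \deg c_k=14-2k,\qquad (t_0t_1)^{6-2k}\mid c_k\ \text{ for }k\le 2 .$$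
So $B'\in|7H|$, and $B'\cap\Delta_0=\emptyset$ because $c_7\ne0$. The system contains $y^7$ and $(t_0t_1)^6t_i^2$, so its base points are $P_1=(t_1=y=0)$ and $P_2=(t_0=y=0)$; elsewhere $B'$ is smooth by Bertini. At $P_a$ give the local parameters $t,y$ the weights $1,2$: all monomials have weight at least 6, and the weight 6 part is a general cubic $ay^3+by^2t^2+cyt^4+dt^6$ in $y,t^2$. So $B'$ has three smooth branches $y=\lambda_it^2+\cdots$ with distinct $\lambda_i$, separated after blowing up $P_a$ and the infinitely near point on $y=0$. Call the blown-up points $x_1=P_1$, $x_2$, $x_3=P_2$, $x_4$. The new branch curve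
$$\hat B=\Delta_0+(\mathcal E_1-\mathcal E_2)+(\mathcal E_3-\mathcal E_4)+B'',\qquad B''=7H-3\textstyle\sum\mathcal E_i,$$
is smooth, with $L=\frac12\hat B=4\Delta_0+7F-\mathcal E_1-2\mathcal E_2-\mathcal E_3-2\mathcal E_4$. Put
$$M=K_Y+L=2\Delta_0+3F-\mathcal E_2-\mathcal E_4,\qquad M^2=4-2=2,\qquad LM=10-4=6 .$$
The double cover $S'$ has $K_{S'}^2=4$ and $\chi=2+3=5$. Since $h^0(K_Y)=0$, $p_g=h^0(M)$. As $(2\Delta_0+3F)\Delta_0=-1$, $\Delta_0$ is fixed in $|2\Delta_0+3F|$, and the rest, $|\Delta_0+3F|$, has sections $c_3+c_1y$ with $\deg c_i=i$. Vanishing along $\mathcal E_2=E_2$ means vanishing at $P_1$, and similarly for $P_2$. So $p_g=\dim\{c_3+c_1y:\ t_0t_1\mid c_3\}=4$.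

Contract the three $(-1)$-curves $E,e_1,e_2$ over $\Delta_0,E_1,E_3$ to get $S_1$ with $K^2=7$. Is it minimal? Let $\tilde C_y$ be the strict transform of $\{y=0\}$, $F'_0,F'_\infty$ those of the fibers through $P_1,P_2$, and $F_\lambda$ any fiber. The members of $|M|$ given by $y\lambda(t)$ and $t_0t_1\lambda(t)$, with $\lambda$ linear, are
$$\tilde C_y+F_\lambda+\Delta_0+\mathcal E_1+\mathcal E_3,\qquad F_0'+F_\infty'+F_\lambda+E_1+E_3+2\Delta_0 .$$
So the fixed part of $|M|$ is supported on $\Delta_0+E_1+E_3$, that of $|K_{S'}|$ on $E,e_1,e_2$, and $|K_{S_1}|$ has no fixed part. Hence $K_{S_1}$ is nef, and $S_1$ is minimal of general type with $p_g=4$. Finally let $D$ be the image of $\pi^*F$: as $\pi^*F\cdot E=F\Delta_0=1$ and $\pi^*F\cdot e_i=0$, the pull-back of $D$ is $\pi^*F+E$ and $D^2=0+1=1$. The general $\pi^*F$ is a double cover of $\mathbb P^1$ with $F\hat B=8$ branch points, a smooth hyperelliptic curve of genus 3 meeting $E$ transversally once, so its image is smooth, and $KD=2\cdot3-2-1=3$. Thus $S_1\in\mathcal N$.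

## 4. Is $\mathcal M_{K^2=7,\,p_g=4}$ connected?

I. Bauer classified the surfaces with $K^2=7$, $p_g=4$ into 10 families according to the behavior of the canonical map $\varphi_K$; these form 3 irreducible components of the moduli space. Bauer, Catanese and Pignatelli constructed a deformation family relating the two families on which $\varphi_K$ is birational. The conjecture, taken from "Canonical models of surfaces with $K^2=7$ and $pg=4$" (http://wrap.warwick.ac.uk/128955/1/WRAP_Theses_Garza%20Ledesma_2018.pdf), is that the moduli space is connected. It is false.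

**Theorem A.** $\mathcal N$ and its complement are both nonempty and Zariski closed in $\mathcal M$. Hence $\mathcal M$ is not connected.

**Theorem B.** $\mathcal N$ is irreducible of dimension 38; it is both an irreducible component and a connected component of $\mathcal M$. It contains no surface with birational canonical map and no surface with a genus 2 pencil.

Theorem A does not use Bauer's classification. Together with Bauer's theorem that there are three irreducible components, Theorem B shows that $\mathcal M$ has two or three connected components: $\mathcal N$, and the union of the other two irreducible components, which is connected or not according to whether those two meet. Nothing is proved here about the latter.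

The invariants $K^2,p_g,q$ cannot separate the two parts; what separates them is the pencil $|D|$. We must show that the pencil, together with the hyperellipticity of its members, survives small deformations (Sections 8, 9) and limits (Section 10).

## 5. A surface with a pencil of genus 2 curves

We need a surface outside $\mathcal N$. On $\mathbb P^1_t\times\mathbb P^1_u$ let $q(t)$ be a cubic with distinct roots $t_1,t_2,t_3$ and let $B'$ be a general curve
$$q^3a_0+q^2a_3u+qa_6u^2+a_9u^3+qa_6'u^4+q^2a_3'u^5+q^3a_0'u^6=0,\qquad\deg a_i=\deg a_i'=i .$$
For $u\ne0,\infty$ a base point would need $q=0$ (term $q^3a_0$) and then $a_9=0$ for all $a_9$; so the base points are the six points $(t_i,0),(t_i,\infty)$. There the leading form is a general cubic in $(q,u)$, resp. $(q,u^{-1})$. So $B'$ has six ordinary triple points, not tangent to the fibers $F_i=\{t=t_i\}$, and is smooth elsewhere. Since $B'F_i=6=3+3$, $B'$ meets $F_i$ only there. Hence $B'+F_1+F_2+F_3=2L$, with $L$ of degree 3 in $u$ and 6 in $t$, has six ordinary quadruple points and no other singularity. Blow them up. The branch becomes smooth, and the strict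 transforms $F_i'$, of square $0-2=-2$, are isolated in it. $K+L$ becomes (degree 1 in $u$, 4 in $t$) $-\sum\mathcal E_j$, so on the double cover
$$K^2=2(8-6)=4,\qquad \chi=2+\tfrac12(18-12)=5 .$$
Sections of $K+L$ are $g_0+g_1u$ with $\deg g_i=4$ and $q\mid g_0$, $q\mid g_1$, so $p_g=\dim\{q(l+l'u):\deg l=\deg l'=1\}=4$. As the total transform of $F_i$ is $F_i'$ plus two of the $\mathcal E_j$, the canonical system is the pull-back of $\sum F_i'$ plus the base point free system of bidegree $(1,1)$. Contract the three $(-1)$-curves over the $F_i'$: the result $S_2$ has $K^2=7$, $|K_{S_2}|$ has no fixed part, $K_{S_2}$ is nef, so $S_2$ is minimal of general type with $p_g=4$. The pencil $t$ on $S_2$ has square 0, and its general member is a double cover of $\mathbb P^1$ with 6 branch points, of genus 2. We show in Corollary 3 that no surface in $\mathcal N$ has such a pencil.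

## 6. Every surface in $\mathcal N$ is a double cover of a blown-up $\mathbb F_2$

The construction of $S_1$ is almost the general case: we must allow the two special points to come together and the branch curve to have harmless singularities.

**Proposition 1.** Let $S\in\mathcal N$. There are a reduced curve $B'\in|7H|$ on $\mathbb F_2$, disjoint from $\Delta_0$, and points $x_1,\dots,x_4$ such that $x_2$ (resp. $x_4$) is in the first neighborhood of $x_1$ (resp. $x_3$), the strict transform of $B'$ has multiplicity exactly 3 at all $x_i$, and either

(a) $x_1\ne x_3$ are distinct points of $\mathbb F_2\setminus\Delta_0$; or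

(b) $x_1,x_2,x_3,x_4$ are consecutive infinitely near points on a smooth germ $\gamma$ at $x_1\in\mathbb F_2\setminus\Delta_0$.

Let $Y$ be the blow-up of $\mathbb F_2$ at $x_1,\dots,x_4$, $B''=7H-3\sum\mathcal E_i$ the strict transform of $B'$, and $\hat B=\Delta_0+(\mathcal E_1-\mathcal E_2)+(\mathcal E_3-\mathcal E_4)+B''$, where the first three summands are disjoint smooth $(-2)$-curves, disjoint from $B''$; let $L=\frac12\hat B=4\Delta_0+7F-\mathcal E_1-\mathcal E_3-2\mathcal E_2-2\mathcal E_4$. The double cover $\pi:X'\to Y$ branched on $\hat B$ has only RDPs. The reduced preimages $E,e_1,e_2$ of the three $(-2)$-curves are $(-1)$-curves in the smooth locus of $X'$. Let $\rho:X'\to X''$ be their contraction. Then the minimal resolution of $X''$ is $\tau:S\to X''$, $K_S=\tau^*K_{X''}$, and $\rho^*D=\pi^*F+E$ (read on the blow-up of $S$).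

*Proof.*

**Step 1: the involution.** We want a global involution. As $D^2=1$ and there is no fixed part, two general members meet transversally in one point $p$, the only base point. The hyperelliptic involution of the generic member is unique, hence defined over $\mathbb C(\mathbb P^1)$; it gives a birational, so by (A2) biregular, involution $\sigma$ of $S$ preserving every member. So $\sigma(p)=p$. On $\hat S=\mathrm{Bl}_pS\to\mathbb P^1$ the exceptional curve $E$ is a section and $\sigma$ acts trivially on $\mathbb P^1$, so $E$ is fixed pointwise. Thus $d\sigma_p$ is a scalar; it is not $1$, as $\sigma\ne\mathrm{id}$ has finite order. So $d\sigma_p=-1$, and $p$ is an isolated fixed point.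

**Step 2: the model on $\mathbb F_2$.** We pass to the quotient and simplify it. Let $\tilde S$ be the blow-up of $S$ at all isolated fixed points of $\sigma$, $\tilde Y=\tilde S/\sigma$ (smooth), $\tilde B$ the smooth branch curve. $\tilde Y\to\mathbb P^1$ has general fiber $\mathbb P^1$, and the image $\bar E\subset\tilde B$ of $E$ is a section with $\bar E^2=2E^2=-2$.

Every reducible fiber contains a $(-1)$-curve not meeting $\bar E$. Indeed its components have negative square, so those with $KC<0$ are $(-1)$-curves; $\bar E$ meets exactly one component, which has multiplicity 1. If all $(-1)$-curves met $\bar E$, there would be at most one, of multiplicity 1, and $K\cdot(\text{fiber})\ge-1$; but this number is $-2$. Contracting such curves successively, we reach a $\mathbb P^1$-bundle with a section of square $-2$, that is $\mathbb F_2$ with $\Delta_0$, and the contraction is an isomorphism near $\bar E$. Let $B'$ be the image of $\tilde B-\bar E$ as a divisor. It is reduced and disjoint from $\Delta_0$, hence contains no fiber. As $B'F=8-1=7$ and $B'\Delta_0=0$, $B'\in|7H|$.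

Let $\hat X\to\mathbb F_2$ be the normal double cover branched on $\Delta_0+B'=2(4\Delta_0+7F)$. By Stein factorization $\tilde S\to\mathbb F_2$ factors through a birational morphism $\tilde S\to\hat X$. The exceptional curves of $\tilde S$ over isolated fixed points other than $p$ are vertical and map into $\tilde B$; if one were not contracted in $\mathbb F_2$, then $B'$ would contain a fiber. So they are contracted in $\hat X$, and we get a morphism $\hat S\to\hat X$. Its exceptional curves lie over points off $\Delta_0$, so they do not meet $E$; a $(-1)$-curve among them would give a $(-1)$-curve on $S$. So $\hat S$ is the minimal resolution of $\hat X$.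

**Step 3: numbers on the canonical resolution.** We compare $\hat S$ with the canonical resolution $S^*\to Y^*$ of $\hat X\to\mathbb F_2$; no point of $\Delta_0$ is blown up. Here $K_{\mathbb F_2}+4\Delta_0+7F=2\Delta_0+3F$ has square 4, so $K_{\hat X}^2=8$, and $\chi(\mathcal O_{\hat X})=2+\frac12(4\Delta_0+7F)(2\Delta_0+3F)=2+5=7$. By (4), $7-\sum\frac{k_i(k_i-1)}2=\chi(\mathcal O_{S^*})=5$; since $k=3$ already contributes 3, exactly two points $\alpha,\beta$ have $k=2$ (call them essential), and all others have $k=1$. So
$$K_{S^*}=\pi^*(2\Delta_0+3F-\mathcal E_\alpha-\mathcal E_\beta),\qquad K_{S^*}^2=2(4-2)=4 .$$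
As $K_{\hat S}^2=6$, $S^*\to\hat S$ consists of exactly two blow-downs, of curves exceptional over $\hat X$. For a curve $c$ on $S^*$ exceptional over $\mathbb F_2$ we have $K_{S^*}c=-\pi^*(\mathcal E_\alpha+\mathcal E_\beta)c$.

**Step 4: the shape of a $(-1)$-curve $e$ on $S^*$ exceptional over $\mathbb F_2$.** Let $\bar e=\pi(e)$, the strict transform of some $E_j$.

If $\pi^*\bar e=e$, then $2\bar e^2=-1$, impossible. If $\pi^*\bar e=e+e'$ with $e'=\sigma e\ne e$, then $\bar e^2=-1+ee'$ is negative, so $ee'=0$, $\bar e^2=-1$, $I_j=\emptyset$, $\bar e=\mathcal E_j$, and $-2=K\cdot\pi^*\bar e=-2(\mathcal E_\alpha+\mathcal E_\beta)\mathcal E_j\ge0$, impossible. So $\bar e$ is in the branch, $\pi^*\bar e=2e$, $\bar e^2=-2$, $I_j=\{l\}$ for one $l$, $\bar e=\mathcal E_j-\mathcal E_l$, and $(\mathcal E_\alpha+\mathcal E_\beta)(\mathcal E_j-\mathcal E_l)=-K e=1$. Hence $l$ is essential and $j$ is not. As $E_j$ is in the branch, $m_j$ is odd, and $k_j=1$, so $m_j=3$.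

After blowing up $x_j$ let $B_j$ be the strict transform of the branch, so $B_jE_j=3$. Points of $B_j\cap E_j$ are singular on the branch $B_j+E_j$, so they get blown up; but only $x_l$ is blown up on $E_j$. So $B_j\cap E_j=\{x_l\}$. At the end the branch is smooth and no further point of $E_j$ is blown up, so after blowing up $x_l$ the strict transforms of $B_j$ and $E_j$ are disjoint; thus $\operatorname{mult}_{x_l}B_j=3$ and $m_l=4$.

**Step 5: there are two such $(-1)$-curves on $S^*$.** Otherwise, after contracting the only one, $e$, the second contracted curve is the image of a curve $c$ through the point, and $c^2=-2$, $Kc=0$, $ce=1$. Put $\bar c=\pi(c)$, and write $\bar e=\mathcal E_j-\mathcal E_l$ as in Step 4. As $e$ lies in the ramification curve, which is smooth, and $c$ meets $e$, $\bar c$ is not in the branch. If $\pi^*\bar c=c$, then $\bar c^2=-1$, so $\bar c=\mathcal E_q$, and $\bar c\bar e=\pi^*\bar c\cdot e=1$ gives $\mathcal E_q(\mathcal E_j-\mathcal E_l)=1$, so $q=l$; but then $Kc=-2(\mathcal E_\alpha+\mathcal E_\beta)\mathcal E_l=2\ne0$. If $\pi^*\bar c=c+\sigma c$, then, since $\sigma e=e$, $\bar c\bar e=\pi^*\bar c\cdot e=2$,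 impossible for two components of an exceptional tree with normal crossings.

**Step 6: the two pairs.** So there are two pairs $(j_1,l_1),(j_2,l_2)$ as in Step 4, with $j_1\ne j_2$. If $l_1=l_2=l$, then $x_l$ lies on $E_{j_1}$ and $E_{j_2}$. These meet only if one of $x_{j_1},x_{j_2}$, say $x_{j_2}$, lies on the other curve $E_{j_1}$; then $I_{j_1}$ contains $l$ and $j_2$, which differ since $l$ is essential and $j_2$ is not. This contradicts $|I_{j_1}|=1$. So $\{l_1,l_2\}=\{\alpha,\beta\}$, and both essential points have $m=4$.

**Step 7: no exceptional branch curve passes through $x_j$, for $j=j_1,j_2$.** The branch has multiplicity 3 at $x_j$ and its strict transform has multiplicity 3 at $x_l$. As multiplicities do not increase, every branch component through $x_j$ passes through $x_l$ with the same multiplicity. Two exceptional curves through $x_j$ have different tangents there, so at most one exceptional branch curve $E_i$ passes through $x_j$. Suppose there is one. Then $m_i$ is odd, so $i$ is not essential (Step 6) and $m_i=3$. The rest of the branch at $x_j$, which is the strict transform of $B'$, has multiplicity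 2 at $x_j$ and at $x_l$, both on $E_i$; so it meets $E_i$ with multiplicity at least $4$, while right after blowing up $x_i$ the strict transform of the branch meets $E_i$ with number $m_i=3$. Contradiction. Hence the strict transform of $B'$ has multiplicity 3 at $x_{j_a}$ and $x_{l_a}$ for $a=1,2$.

**Step 8: the dichotomy.** We locate the four points. Let $P\in\mathbb F_2$ be the point under $x_{j_a}$. Then $\operatorname{mult}_PB'\ge3$. $P$ is not essential, since essential points $x_l$ are infinitely near to $x_j$; so $m_P=\operatorname{mult}_PB'=3$ and $E_P$ is in the branch.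

Suppose $x_{j_a}\ne P$. All points of the chain from $P$ to $x_{j_a}$ have $B'$-multiplicity 3. The next point $x'\in E_P$ has $m=3+1=4$, so it is essential, $x'=x_{l_b}$ for some $b$. As $x_{l_b}\in E_{j_b}$ and $E_P$ is the only exceptional curve through $x'$, $x_{j_b}=P$; so $b\ne a$. As $x'$ is essential, $x'\ne x_{j_a}$. The next point $x''\in E_{x'}$ is not on $E_P$, because $I_P=\{l_b\}$; and $E_{x'}$ is not in the branch, because $m=4$ is even. So $m_{x''}=3$ and $E_{x''}$ is in the branch.

If $x_{j_a}\ne x''$, the next point lies on $E_{x''}$ and has $m\ge4$; being essential and different from $x'$, it is $x_{l_a}$. It lies only on $E_{x''}$ and possibly $E_{x'}$, so $x_{j_a}\in\{x'',x'\}$; since $x'$ is essential, $x_{j_a}=x''$, a contradiction. So $x_{j_a}=x''$. Moreover $x_{l_a}\notin E_{x'}$, because the intersection number 3 of the strict transform of $B'$ with $E_{x'}$ is used up at $x''$. So $x_1=P$, $x_2=x'$, $x_3=x''$, $x_4=x_{l_a}$ are consecutive and free, hence on a smooth germ: case (b).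

If $x_{j_a}=P_a\in\mathbb F_2$ for $a=1,2$, then $P_1\ne P_2$ as $j_1\ne j_2$. With $x_1=P_1,x_2=x_{l_1},x_3=P_2,x_4=x_{l_2}$ this is case (a).

**Step 9: the rest.** We read off the remaining claims. After blowing up $x_1,\dots,x_4$ (with $m=3,4,3,4$) the branch is $\hat B$. All remaining points have $k=1$, so $K_{S^*}$ is the pull-back of $K_{X'}$ by (4), and $X'$ has only RDPs. $B''(\mathcal E_1-\mathcal E_2)=B''(\mathcal E_3-\mathcal E_4)=0$ and $B''\Delta_0=0$ give the disjointness; so $E,e_1,e_2$ are $(-1)$-curves in the smooth locus. Put
$$M=K_Y+L=2\Delta_0+3F-\mathcal E_2-\mathcal E_4,\qquad M^2=2,\qquad K_{X'}^2=4 .$$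
The minimal resolution of $X'$ with $E,e_1,e_2$ contracted is smooth, birational to $S$, with $K^2=7$; by (A2) it is $S$. The pencil $\pi^*F$ is the strict transform of $|D|$ on the blow-up at $p$ and has degree 0 on $e_1,e_2$; so $\rho^*D=\pi^*F+E$. $\square$

Note that $X''$ is obtained from $S$ by contracting exactly the $(-2)$-curves that come from singular points of $\hat B$; in general it lies between $S$ and the canonical model.

## 7. The relation $K_S=3D-N_1-N_2$

Here we find two more classes on $S$, which will control limits of the pencil, and use them to show $S_2\notin\mathcal N$.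

Put $\rho^*N_1=\pi^*\mathcal E_2+e_1$ and $\rho^*N_2=\pi^*\mathcal E_4+e_2$ (on the blow-up of $S$ in three points). These have degree 0 on $E,e_1,e_2$: for instance $\pi^*\mathcal E_2\cdot e_1=\mathcal E_2(\mathcal E_1-\mathcal E_2)=1$ and $e_1^2=-1$. So they come from classes $N_i\in\operatorname{Pic}S$, which are effective. As $\pi^*\Delta_0=2E$ and $\pi^*F=\rho^*D-E$,
$$K_{X'}=\pi^*M=4E+3(\rho^*D-E)-\pi^*\mathcal E_2-\pi^*\mathcal E_4=3\rho^*D+E-\pi^*\mathcal E_2-\pi^*\mathcal E_4 ,$$
and $K_{X'}=\rho^*K_{X''}+E+e_1+e_2$. Subtracting, and computing for example $N_1^2=-2+2-1=-1$, we obtain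
$$K_S=3D-N_1-N_2,\qquad D^2=1,\quad N_i^2=-1,\quad DN_i=N_1N_2=0.\tag{5}$$
(Check: $K_S^2=9-1-1=7$, $K_SD=3$.)

Also $H^0(K_{X'})=H^0(K_Y)\oplus H^0(K_Y+L)=H^0(K_Y+L)$, so all canonical sections have the same parity under $\sigma$, and $\varphi_K$ factors through $\sigma$: no $S\in\mathcal N$ has birational canonical map.

**Lemma 2.** Suppose $D,N_1,N_2\in\operatorname{Pic}S$ satisfy (5), $N_1,N_2$ are effective, and $M$ is nef with $M^2=0$, $K_SM=2$. Then $DM=1$ and $\{N_1M,N_2M\}=\{0,1\}$.

*Proof.* Put $a=DM$ and $b_i=N_iM\ge0$. Then $b_1+b_2=(3D-K_S)M=3a-2$, so $a\ge1$. By (5) the class $\varrho$ in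
$$M\equiv aD-b_1N_1-b_2N_2+\varrho\tag{6}$$
is orthogonal to $D,N_1,N_2$, so $\varrho^2\le0$ by (A1), as $D^2=1$. Thus $0=M^2=a^2-b_1^2-b_2^2+\varrho^2$ gives $a^2\ge b_1^2+b_2^2\ge\frac12(3a-2)^2$, so $\sqrt2\,a\ge3a-2$ and $a\le 2/(3-\sqrt2)<2$. Hence $a=1$, $b_1+b_2=1$. $\square$

**Corollary 3.** A surface in $\mathcal N$ has no genus 2 pencil.

*Proof.* A genus 2 pencil $|M|$ without fixed part has $M^2\ge0$ and $M^2+K_SM=2$. By (A1) $7M^2\le(K_SM)^2$, and $K_SM>0$; so $M^2=1$ (then $K_SM=1$) is impossible, and $M^2=0$, $K_SM=2$. By Lemma 2, $DM=1$. A general $M$ avoids the base point $p$ of $|D|$, so $|D|$ restricts to a base point free linear system of degree 1 on a smooth curve of genus 2. Such a system would give an isomorphism to $\mathbb P^1$, which is impossible. $\square$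

In particular $S_2\notin\mathcal N$.

## 8. Anti-invariant deformations: why $X''$ and not $S$

To show that $\mathcal N$ is open we try to extend $\sigma$ to nearby surfaces: the quotient then deforms, and with it the ruling that gives the pencil. The sensible first plan is to do this on $S$: show that $\sigma$ acts trivially on first-order deformations of $S$.

This stops at a node of $B''$. There $X'$ is $z^2=xy$ with $\sigma:z\mapsto-z$, and on $S$ it is replaced by a $(-2)$-curve $C$. Return to the node example of Section 1, the small resolution $\mathcal S$ of $xy=(z-t)(z+t)$. The involution $z\mapsto-z$ sends $a=\frac x{z-t}$ to $-\frac{x}{z+t}=-\frac{aw}{ay}=-\frac wy$, which is not defined along $C=\{w=y=0\}$. So it does not lift to $\mathcal S$ over the identity of the $t$-line. However, $(z,t)\mapsto(-z,-t)$ sends $a$ to $-a$ and lifts. So $\sigma$ acts by $-1$ on the first-order deformation given by $t$. And this deformation is not trivial: in the two charts the normal coordinates of $C$ are $(w,y)$ and $(x,v)=(aw,ay)$, so $C$ has normal bundle $\mathcal O(-1)\oplus\mathcal O(-1)$ in $\mathcal S$, which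 has no nonzero section, and $C$ does not lift to first order. Thus already the resolved node has a nontrivial anti-invariant local first-order deformation.

On the other hand the unresolved node deforms as $z^2=xy+\epsilon$, on which $z\mapsto-z$ acts without moving $\epsilon$. So we should contract exactly the curves over singularities of $\hat B$, that is, work on $X''$. There the vanishing holds, for all singularities at once, and the calculation takes place on the smooth rational surface $Y$. Superscripts $\pm$ denote eigenspaces of $\sigma$.

**Lemma 4.** Let $S\in\mathcal N$, with $Y$ and $M=K_Y+L=2\Delta_0+3F-\mathcal E_2-\mathcal E_4$ as above. Then $h^0(Y,\Omega_Y(M))\le2$.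

*Proof.*

**Step 1: forms on $\mathbb F_2\setminus\Delta_0$.** We bound the sections by a 4-dimensional space. Away from $\Delta_0$ and the exceptional curves $M$ is $3F$; by Hartogs a section gives a section $\omega$ of $\Omega\otimes\mathcal O(3F)$ on $\mathbb F_2\setminus\Delta_0$, with charts $(t,y)$ and $(t',y')=(1/t,y/t^2)$. Taking $3F$ over $t=\infty$, $\omega$ is a regular form in the first chart with $t'^3\omega$ regular in the second. Split $\omega$ by $y$-weight; the weight $k$ part is $\alpha_k(t)y^kdt+\beta_k(t)y^{k-1}dy$ with $\beta_0=0$. From $dt=-t'^{-2}dt'$ and $dy=t'^{-2}dy'-2y't'^{-3}dt'$, the regularity conditions at $t'=0$ are that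
$$t'^{\,3-2k}\beta_k\quad\text{and}\quad t'^{\,1-2k}\alpha_k+2t'^{\,2-2k}\beta_k$$
are regular. For $k=0$: $\deg\alpha_0\le1$. For $k=1$: $\beta_1=b_0+b_1t$, and then $t'^{-1}(\alpha_1+2b_1)$ is regular; as $\alpha_1$ is a polynomial in $1/t'$, $\alpha_1=-2b_1$. For $k\ge2$: $\beta_k=0$, then $\alpha_k=0$. So the space of such sections is
$$V=\langle dt,\ t\,dt,\ dy,\ 2y\,dt-t\,dy\rangle .$$

**Step 2: conditions along the exceptional curves.** The form $\omega$ must vanish along $\mathcal E_2+\mathcal E_4$. In case (a) it vanishes to order at least 1 along $E_2$ and $E_4$; in case (b), where $\mathcal E_2$ and $\mathcal E_4$ both contain $E_4$, to order at least 2 along $E_4$. Write $\omega=\alpha\,d\theta+\beta\,d\ell$ in the coordinates of (2), with $r=2$ in case (a) and $r=4$ in case (b): then $\omega=\alpha\,du+\beta(ru^{r-1}w\,du+u^rdw)$. So in case (a), $\omega(v)=0$ for $v$ tangent to $\gamma$ at each of the two points; in case (b), $\omega|_\gamma=\alpha(\theta,0)d\theta\equiv0$ modulo $\theta^2$. It remains to show that these are two independent conditions on $V$. Choose $t$ so that no $x_i$ lies over $t=\infty$.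 Call $v$ vertical if it is tangent to the fiber. Recall $F\not\subset B'$ and $FB'=7$.

**Step 3: independence in case (a).** On the basis of $V$, evaluation at $v=(1,m)$ at the point $(t,y)$ is $(1,t,m,2y-tm)$, and at vertical $v=(0,1)$ it is $(0,0,1,-t)$. If the two points lie on different fibers, the two functionals are not proportional, in any combination of types. If they lie on the same fiber $F$, no $v$ is vertical: a vertical $v$ makes the local intersection number of $F$ and $B'$ there at least $3+3$, and with the other point $6+3>7$. Then proportionality would mean equality, so equal $m$ and equal $y$, and the points would coincide.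

**Step 4: independence in case (b).** Let $t=0$ at $x_1$. If $\gamma$ is not vertical, take $\theta=t$; $dt$ and $t\,dt$ restrict to $1,\theta$ modulo $\theta^2$: rank 2. If $\gamma$ is vertical, write $\gamma:\ t=g(\eta)$ with $\eta=y-y_1=\theta$, $\ell=t-g(\eta)$, $\nu=\operatorname{ord}g\ge2$ (possibly $\infty$). On the fiber $t=0$ the monomials in (3), with $i+4k\ge12$, have order at least $\min(3\nu,2\nu+4,\nu+8,12)$, which is at least $9>7$ if $\nu\ge3$. So $\nu=2$, $g=c\eta^2+\cdots$, $c\ne0$; $dy$ and $dt$ restrict to $1$ and $2c\eta$ modulo $\eta^2$: rank 2. $\square$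

**Proposition 5.** $\operatorname{Ext}^1(\Omega_{X''},\mathcal O_{X''})^-=0$ for every $S\in\mathcal N$.

*Proof.*

**Step 1: from $X'$ to $Y$.** We show $\operatorname{Ext}^i(\Omega_{X'},\mathcal O_{X'})^-=H^i(Y,T_Y\otimes L^{-1})$, whatever the singularities of $\hat B$. $X'$ is a reduced hypersurface $z^2=f$ in the total space $N$ of $L$, so $\mathcal O(-X')|_{X'}\to\Omega_N|_{X'}$ is injective with cokernel $\Omega_{X'}$, and
$$R\mathcal Hom(\Omega_{X'},\mathcal O_{X'})=[\,T_N|_{X'}\to\pi^*\mathcal O(2L)\,],$$
where a vector field is applied to $z^2-f$. Push forward to $Y$ and take anti-invariant parts under $z\mapsto-z$. In $T_N|_{X'}$ these are generated by $a\,\partial_z$ with $a\in L$ and by $z$ times lifts of vector fields of $Y$, so we get an extension of $T_Y\otimes L^{-1}$ by $L$. In $\pi_*\pi^*\mathcal O(2L)$ we get $z\cdot L\cong L$. As $\partial_z(z^2-f)=2z$, the map is an isomorphism on the subsheaf $L$. So the anti-invariant complex is $T_Y\otimes L^{-1}$ in degree 0.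

**Step 2: the dimension.** We bound $\operatorname{ext}^1(\Omega_{X'},\mathcal O)^-$. $h^0(T_Y\otimes L^{-1})=0$, since $X'$ is a normal projective surface of general type, its automorphism group is finite and it has no nonzero vector fields. By Serre duality $h^2(T_Y\otimes L^{-1})=h^0(\Omega_Y(M))$, and Riemann–Roch gives
$$\chi(T_Y\otimes L^{-1})=\chi(\Omega_Y(M))=\tfrac12K_Y^2-c_2(Y)+K_YM+M^2-\tfrac12K_Y(K_Y+2M)+2=M^2-c_2(Y)+2=2-8+2=-4 .$$
With Lemma 4, $\operatorname{ext}^1(\Omega_{X'},\mathcal O)^-=4+h^0(\Omega_Y(M))\le6$.

**Step 3: from $X'$ to $X''$.** We compare the two Ext groups. $\rho$ is the blow-up of three smooth points $q$ of $X''$. So $L\rho^*\Omega_{X''}=\rho^*\Omega_{X''}$ (near the exceptional curves $\Omega_{X''}$ is locally free, elsewhere $\rho$ is an isomorphism), and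
$$0\to\rho^*\Omega_{X''}\to\Omega_{X'}\to\Omega_{X'/X''}\to0$$
is exact. By adjunction $\operatorname{Ext}^i(\rho^*\Omega_{X''},\mathcal O_{X'})=\operatorname{Ext}^i(\Omega_{X''},R\rho_*\mathcal O_{X'})=\operatorname{Ext}^i(\Omega_{X''},\mathcal O_{X''})$. Dualizing the sequence near the exceptional curve over $q$, $R\mathcal Hom(\Omega_{X'/X''},\mathcal O)$ is the cokernel $Q$ of $T_{X'}\to\rho^*T_{X''}$ in degree 1. In coordinates $x=a$, $y=ab$ the images are $\partial_a\mapsto\partial_x+b\,\partial_y$ and $\partial_b\mapsto a\,\partial_y$; so $Q$ lives on the curve $\mathbb P(T_qX'')$ and is $T_qX''\otimes\mathcal O/\mathcal O(-1)\cong\mathcal O_{\mathbb P^1}(1)$, with $H^0(Q)=T_qX''$ and $H^1(Q)=0$. Hence $\operatorname{Ext}^i(\Omega_{X'/X''},\mathcal O)$ is $\bigoplus_qT_qX''$ for $i=1$ and $0$ otherwise, and the long exact sequence gives, $\sigma$-equivariantly,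
$$0=\operatorname{Hom}(\Omega_{X''},\mathcal O)\to\bigoplus_qT_qX''\to\operatorname{Ext}^1(\Omega_{X'},\mathcal O)\to\operatorname{Ext}^1(\Omega_{X''},\mathcal O)\to0,\qquad\operatorname{Ext}^2(\Omega_{X'},\mathcal O)\cong\operatorname{Ext}^2(\Omega_{X''},\mathcal O).\tag{7}$$

**Step 4: the count.** $\sigma$ fixes the three exceptional curves pointwise, so it acts on each $T_qX''$ as a scalar different from $1$, that is, $-1$. So $\bigoplus_qT_qX''$ is a 6-dimensional anti-invariant space, and $\operatorname{ext}^1(\Omega_{X''},\mathcal O)^-\le6-6=0$. $\square$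

## 9. $\mathcal N$ is stable under small deformations

**Proposition 6.** Let $\mathcal X\to(T,0)$ be a deformation of the canonical model of $S\in\mathcal N$ over a germ. Then for $t$ near $0$ the minimal resolution of $\mathcal X_t$ is in $\mathcal N$.

*Proof.*

**Step 1: a family with central fiber $X''$.** By (C3), after a finite surjective base change (we keep the letter $T$) there is a simultaneous resolution $\mathcal S\to T$, a deformation of $S$. As $\tau_*\mathcal O_S=\mathcal O_{X''}$ and $R^1\tau_*\mathcal O_S=0$, by (C2) $\mathcal S$ blows down to a deformation $\mathcal X''\to T$ of $X''$, whose fibers $X''_t$ have only RDPs. The line bundles $\omega_{\mathcal S/T}$ and the pull-back of $\omega_{\mathcal X''/T}$ agree on $S$; as $H^1(\mathcal O_S)=0$, they agree on $\mathcal S$ after shrinking. So $K_{S_t}$ is the pull-back of $K_{X''_t}$, and $S_t$ is the minimal resolution of $X''_t$.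

**Step 2: extending $\sigma$.** As $\operatorname{Hom}(\Omega_{X''},\mathcal O)=0$, $X''$ has a universal deformation (C1). By universality $\sigma$ acts on its base, with square the identity, and by Proposition 5 trivially on the tangent space. Then it acts trivially on the base: on the complete local ring it acts trivially on $\mathfrak m/\mathfrak m^2$, hence on all $\mathfrak m^k/\mathfrak m^{k+1}$, and having finite order it is semisimple modulo every $\mathfrak m^k$, so it is the identity modulo every $\mathfrak m^k$. So $\sigma$ extends to the universal family over the identity of the base, uniquely by (C1), hence as an involution. Pull it back to an involution $\Sigma$ of $\mathcal X''/T$.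

**Step 3: the family of quotients.** We rebuild $Y$ in the family. At the three points $q$, $\mathcal X''\to T$ is smooth and $\Sigma$ acts by $-1$ on the relative tangent space. Replacing relative coordinates $x$ by $\frac12(x-\Sigma^*x)$ we may assume that $\Sigma$ is $-1$ on the coordinates, so its fixed locus there is a section. Blow up the three sections: $\mathcal X'\to T$ is flat with central fiber $X'$, and $\Sigma$ acts on it. Let $\mathcal Y=\mathcal X'/\Sigma$. Its structure sheaf is a direct summand of that of $\mathcal X'$, so $\mathcal Y$ is flat over $T$; invariants commute with base change, so its central fiber is $X'/\sigma=Y$. Hence $\mathcal Y\to T$ is smooth after shrinking. Let $\pi$ also denote $\mathcal X'\to\mathcal Y$. $X'_t\to Y_t$ is a finite double cover with $X_t'$ Cohen–Macaulay and $Y_t$ smooth, so flat; the direct image of $\mathcal O_{\mathcal X'}$ is flat over $T$ and locally free on the central fiber, hence locally free, and its anti-invariant part is a line bundle extending $L^{-1}$. Let $L_t$ be the dual of its restriction to $Y_t$; the branch curve on $Y_t$ is in $|2L_t|$.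

The exceptional curve $E_t$ over the first section (deforming $E$) is fixed pointwise: in a chart $\Sigma$ is $(a,b)\mapsto(-a,b)$ with $E_t=\{a=0\}$, and the quotient has coordinates $(a^2,b)$. So $E_t$ maps isomorphically to a curve $\Delta_{0,t}$ in the branch curve, deforming $\Delta_0$. The same holds for the other two exceptional curves $e_{1,t},e_{2,t}$.

**Step 4: the ruling.** We extend $|F|$. Since $H^1(\mathcal O_Y)=H^2(\mathcal O_Y)=0$, for small contractible Stein $T$ we have $H^1(\mathcal O_{\mathcal Y})=H^2(\mathcal O_{\mathcal Y})=0$, so $\operatorname{Pic}\mathcal Y=H^2(\mathcal Y,\mathbb Z)=H^2(Y,\mathbb Z)=\operatorname{Pic}Y$ and $\mathcal O_Y(F)$ extends. Since $h^1(F)=h^2(F)=0$, the sections extend, $h^0(F_t)=2$, and $|F_t|$ is a base point free pencil with $F_t^2=0$, $KF_t=-2$. The general member is smooth. From $0\to\mathcal O\to\mathcal O(F_t)\to\mathcal O_{F_t}(F_t)=\mathcal O_{F_t}\to0$, $h^0(F_t)=2$ and $H^1(\mathcal O_{Y_t})=0$ we get $h^0(\mathcal O_{F_t})=1$; so it is connected, and rational by adjunction. Moreover $F_t\Delta_{0,t}=1$, and $F_t$ meets the branch curve in degree $2F_tL_t=8$.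

**Step 5: the pencil.** The pencil $|\pi^*F_t|$ is base point free, so its general member is smooth and avoids the finitely many singular points of $X_t'$. It is a double cover of $\mathbb P^1$ with 8 branch points, a smooth hyperelliptic curve of genus 3. It meets $E_t$ transversally once, and, since $\pi^*F_t\cdot e_{i,t}=0$, it misses $e_{1,t},e_{2,t}$. Its image in $X''_t$, lifted to $S_t$, is smooth, and we get a pencil without fixed part with $D_t^2=0+1=1$ and $KD_t=2\cdot3-2-1=3$. So $S_t\in\mathcal N$. $\square$

## 10. $\mathcal N$ is stable under limits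

In a limit, $D$ becomes a class with $h^0\ge2$, $D^2=1$, $KD=3$; but the system could acquire a fixed part. Let us see how far $D$ alone takes us. Write $|D|=|M|+Z$ with $Z$ the fixed part. By (A1), $7M^2\le(KM)^2\le9$. The dangerous case is $M^2=0$; as in the proof below, $M$ is then a fiber of a genus 2 fibration with $KM=2$. With $a=DM$, the intersection matrix of $K,D,M$ has determinant $-7a^2+12a-4$, which must be at least $0$ by (A1); so $a=1$. Then $ZM=1$, so $Z$ contains a section $s$ of the fibration, and one finds $s^2\in\{-2,-3\}$. Here $D$ alone gives nothing further in our argument: on a fiber $M$ it restricts to the point $x=s\cap M$, and nothing is said about the position of $x$. The remedy is to carry $N_1,N_2$ to the limit as well: the relation $K=3D-N_1-N_2$, restricted to $M$, forces $x$ to be a Weierstrass point. Then $s$ is fixed by the involution, and double covers can be used again.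

**Lemma 7.** Let $S$ be minimal of general type with $K^2=7$, $p_g=4$, and let $D,N_1,N_2\in\operatorname{Pic}S$ satisfy (5), $h^0(D)\ge2$, $h^0(N_i)\ge1$. Then $|D|$ is a pencil without fixed part, with smooth irreducible general member of genus 3.

*Proof.* By (5) $KD=3$. Write $|D|=|M|+Z$ with $Z$ the fixed part; $M$ is nef and nonzero, $KM\le KD=3$. By (A1) $7M^2\le9$, so $M^2\in\{0,1\}$.

**Step 1: the case $M^2=1$.** Here we show the conclusion. $KM$ is odd and $(KM)^2\ge7$, so $KM=3$. Put $a=DM=1+ZM\ge1$, $b_i=N_iM\ge0$; $b_1+b_2=3a-3$. With $\varrho$ as in (6), $1=a^2-b_1^2-b_2^2+\varrho^2$, so $a^2-1\ge\frac12(3a-3)^2=\frac92(a-1)^2$. If $a>1$ this says $a+1\ge\frac92(a-1)$, $a\le\frac{11}7$; so $a=1$. Then $b_i=0$, $\varrho^2=0$, $\varrho\equiv0$ by (A1), $M\equiv D$, $Z\equiv0$ and $Z=0$.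

If $|D|$ mapped $S$ onto a surface, $D^2=1$ would force this map to be birational onto a surface of degree 1, a plane, absurd. So $|D|$ is composed with a pencil, rational as $q=0$: $D\sim n\Phi$ with $n^2\Phi^2=1$, so $n=1$, $h^0(D)=2$, and the general member is irreducible. Two members meet transversally in the one base point, so the general member is smooth there, and elsewhere by Bertini. The genus is $1+\frac{1+3}2=3$.

**Step 2: the case $M^2=0$ gives a section of Weierstrass points.** From here on we look for a contradiction. $M\sim n\Phi$ with $\Phi$ a fiber of a fibration over $\mathbb P^1$ ($q=0$). $K\Phi$ is positive by (A1) and even by adjunction, and $nK\Phi\le3$; so $n=1$, $KM=2$, and $M$ is a fiber of a genus 2 fibration. By Lemma 2, $DM=1$ and, say, $N_1M=0$, $N_2M=1$. Hence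
$$ZM=1,\qquad Z^2=(D-M)^2=-1,\qquad KZ=1 .$$
So $Z=s+\theta$, with $s$ a section, $s\cong\mathbb P^1$, and $\theta\ge0$ vertical. Choose effective representatives: $N_2=s'+(\text{vertical})$ with $s'$ a section, $N_1$ vertical. On a general fiber $M$ put $x=s\cap M$, $x'=s'\cap M$. As $M|_M$ is trivial, $D|_M=x$ and
$$\omega_M=K|_M=(3D-N_1-N_2)|_M=\mathcal O_M(3x-x') .$$
So $3x\in|\omega_M+x'|$. As $h^0(\omega_M+x')=2=h^0(\omega_M)$, $x'$ is a base point of this system, so $x'=x$ and $\omega_M=\mathcal O_M(2x)$: $x$ is a Weierstrass point. The hyperelliptic involutions of the fibers give a biregular involution $\sigma$ of $S$ (A2), and $\sigma$ fixes $s$ pointwise. Put $s^2=-c$. Then $Ks=c-2$, and $Ks+K\theta=1$ with both terms at least $0$; so $c\in\{2,3\}$.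

**Step 3: $c=3$ is impossible.** Then $K\theta=0$, so $\theta$ consists of vertical $(-2)$-curves, and $-1=Z^2=-3+2s\theta+\theta^2$ gives $2s\theta+\theta^2=2$. We claim: if $\theta_\Phi$ is an effective combination of $(-2)$-curves in one fiber $\Phi$ and $a=s\theta_\Phi$, then $\theta_\Phi^2\le-2a$. Summing over fibers, $2s\theta+\theta^2\le0$, a contradiction.

To prove the claim, let $A$ be the component of $\Phi$ meeting $s$; it has multiplicity 1 in $\Phi$. If $A$ is not a $(-2)$-curve, $a=0$; otherwise $a$ is the coefficient of $A$ in $\theta_\Phi$. For $a=0$ the claim is (A3). For $a\ge1$ let $\theta_\Phi\wedge\Phi$ be the coefficientwise minimum and $u=(\theta_\Phi-\Phi)^+$ the positive part, so $\theta_\Phi=\theta_\Phi\wedge\Phi+u$. Since $\theta_\Phi\wedge\Phi=\Phi-(\Phi-\theta_\Phi)^+$, and $(\Phi-\theta_\Phi)^+$ and $u$ have no common component,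
$$(\theta_\Phi\wedge\Phi)u\le\Phi u=0 .$$
In $\theta_\Phi\wedge\Phi$ the coefficient of $A$ is 1, so this is a nonzero combination of $(-2)$-curves, of square at most $-2$ by (A3). In $u$ the coefficient of $A$ is $a-1$. By induction on $a$, $\theta_\Phi^2\le(\theta_\Phi\wedge\Phi)^2+u^2\le-2-2(a-1)=-2a$.

**Step 4: $c=2$ leads to a double cover of $\mathbb F_4$.** We repeat Step 2 of the proof of Proposition 1. Blow up the isolated fixed points of $\sigma$ (none is on $s$) and take the quotient; $s$ maps to a section in the branch of square $2s^2=-4$. The same argument about $(-1)$-curves in reducible fibers lets us contract fiber components not meeting it until we get $\mathbb F_4$ with negative section $\Delta_0$. The branch is $\Delta_0+B'$ with $B'\cap\Delta_0=\emptyset$, $B'F=6-1=5$, so $B'\sim5\Delta_0+20F$, and $B'$ contains no fiber. The curves over isolated fixed points are vertical and map into the branch, hence are contracted; $S$ has no $(-1)$-curve. So $S$ is the minimal resolution of the normal double cover $\bar X$ of $\mathbb F_4$ with $L=3\Delta_0+10F$. As $K_{\mathbb F_4}=-2\Delta_0-6F$, we have $K_{\mathbb F_4}+L=\Delta_0+4F$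 and
$$K_{\bar X}^2=2(\Delta_0+4F)^2=8,\qquad\chi(\mathcal O_{\bar X})=2+\tfrac12(3\Delta_0+10F)(\Delta_0+4F)=2+5=7 .$$
Hence the singularities of $\bar X$ have total geometric genus $7-5=2$.

**Step 5: but they have total geometric genus 1.** This contradiction finishes the proof. Write $K_S=(\text{pull-back of }K_{\bar X})-\mathcal Z$ with $\mathcal Z=\sum_x\mathcal Z_x$ supported on exceptional curves. For exceptional $C$, $\mathcal ZC=-KC\le0$. By negative definiteness $\mathcal Z\ge0$; each nonzero $\mathcal Z_x$ contains all curves over $x$, hence the fundamental cycle of $x$ (the minimal positive cycle with nonpositive degree on every curve over $x$). And $\mathcal Z_x\ne0$ exactly when $x$ is not an RDP. From $7=8+\mathcal Z^2$ we get $\mathcal Z^2=-1$. So there is exactly one non-RDP $x$, $\mathcal Z=\mathcal Z_x$, and $K\mathcal Z=-\mathcal Z^2=1$.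

Let $\mathcal Z_f\le\mathcal Z$ be its fundamental cycle. $K\mathcal Z_f\le1$. It is not 0, else all curves over $x$ have $KC=0$, so $\mathcal Z$ has degree 0 on each of them and $\mathcal Z=0$. So $K\mathcal Z_f=1$. Next, $h^0(\mathcal O_{\mathcal Z_f})=1$: take a Laufer computation sequence $Z_1=C_1$, $Z_{i+1}=Z_i+C_{i+1}$ with $Z_iC_{i+1}>0$, ending at $\mathcal Z_f$; the kernel of $\mathcal O_{Z_{i+1}}\to\mathcal O_{Z_i}$ is a line bundle of degree $-Z_iC_{i+1}<0$ on the irreducible curve $C_{i+1}$, so $h^0(\mathcal O_{Z_{i+1}})\le h^0(\mathcal O_{Z_i})\le\dots\le1$. Thus $p_a(\mathcal Z_f)=h^1(\mathcal O_{\mathcal Z_f})\ge0$, and $2p_a(\mathcal Z_f)-2=\mathcal Z_f^2+1$ gives $\mathcal Z_f^2\in\{-1,-3\}$. If $\mathcal Z_f^2=-3$, then $p_a(\mathcal Z_f)=0$, so $x$ is rational (Artin) and, as a point of a double cover, Gorenstein; so $x$ is an RDP, excluded. So $\mathcal Z_f^2=-1$, $p_a(\mathcal Z_f)=1$. As $\mathcal Z\mathcal Z_f=-K\mathcal Z_f=-1$,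
$$(\mathcal Z-\mathcal Z_f)^2=-1+2-1=0,$$
and $\mathcal Z=\mathcal Z_f$ by negative definiteness. Near the fiber over $x$ we have $\mathcal O_S(-\mathcal Z)\cong\omega_S$, whose higher direct images vanish (Grauert–Riemenschneider). So $0\to\mathcal O_S(-\mathcal Z)\to\mathcal O_S\to\mathcal O_{\mathcal Z}\to0$ gives $p_g(x)=h^1(\mathcal O_{\mathcal Z})=p_a(\mathcal Z_f)=1$, not 2. $\square$

**Proposition 8.** Let $g:\mathcal S\to\Delta$ be a smooth proper family over a disc of minimal surfaces of general type with $K^2=7$, $p_g=4$. If $S_t\in\mathcal N$ for uncountably many $t$, then $S_t\in\mathcal N$ for all $t\in\Delta$.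

*Proof.*

**Step 1: the three classes extend.** Identify all $H^2(S_t,\mathbb Z)$ with the countable group $\Lambda=H^2(\mathcal S,\mathbb Z)$. By Section 7 each $S_t\in\mathcal N$ has a triple $(D,N_1,N_2)$ with (5). As $\Lambda^3$ is countable, one triple $(d,n_1,n_2)\in\Lambda^3$ gives the classes of $(D,N_1,N_2)$ on $S_t$ for all $t$ in an uncountable set $U$. The image of $d$ in the holomorphic bundle $R^2g_*\mathcal O$ vanishes on $U$; $U$ has an accumulation point in $\Delta$, so it vanishes identically. As $R^1g_*\mathcal O=0$ and $\Delta$ is Stein, $H^1(\mathcal S,\mathcal O)=0$ and $H^2(\mathcal S,\mathcal O)=H^0(R^2g_*\mathcal O)$. So by the exponential sequence $d$ is the class of a line bundle $\mathcal D$ on $\mathcal S$, and likewise $n_i$ of $\mathcal N_i$. On $S_t$, $t\in U$, they restrict to $D,N_i$, since $\operatorname{Pic}S_t\subset H^2$.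

**Step 2: Lemma 7 applies to every fiber.** The sets $\{h^0(\mathcal D_t)\ge2\}$ and $\{h^0(\mathcal N_{i,t})\ge1\}$ are closed analytic in $\Delta$ and contain $U$, so they are $\Delta$. The relations (5) hold for all $t$: the intersection numbers are constant, and the linear equivalence holds in $\Lambda$, hence in $\operatorname{Pic}S_t$. By Lemma 7, for every $t$, $|\mathcal D_t|$ is a pencil without fixed part with smooth general member of genus 3.

**Step 3: hyperellipticity.** Since $h^0(\mathcal D_t)=2$ for all $t$, $g_*\mathcal D$ has rank 2 and commutes with base change. In the $\mathbb P^1$-bundle of all members over $\Delta$, the set $\mathcal U$ of smooth members is the complement of an analytic set containing no fiber; so $\mathcal U$ is a connected 2-dimensional manifold. The hyperelliptic locus in $\mathcal U$ is closed analytic (vanishing of the determinant in Section 3), and it contains the whole fiber $\mathcal U_t$ for $t\in U$, since it contains its general point. A proper analytic subset of $\mathcal U$ has countably many irreducible components, all of dimension at most 1, so it contains only countably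 many of the irreducible curves $\mathcal U_t$. As $U$ is uncountable, the hyperelliptic locus is $\mathcal U$, and $S_t\in\mathcal N$ for all $t$. $\square$

## 11. $\mathcal N$ is open and closed: proof of Theorem A

Let $\mathcal N_{\mathcal H}\subset\mathcal H$ be the $PGL$-invariant set of models of surfaces in $\mathcal N$. By Proposition 6, applied to the universal family over the germ of $\mathcal H$ at a point, it is open in the analytic topology.

**Step 1: an irreducible component meeting $\mathcal N_{\mathcal H}$ is contained in it.** Let $\mathcal H_1$ be an irreducible component meeting $\mathcal N_{\mathcal H}$ at $h_0$, and $h\in\mathcal H_1$. Join $h_0,h$ by an irreducible curve in $\mathcal H_1$, with normalization $\tilde C$. The set $\tilde C_1\subset\tilde C$ of points with surface in $\mathcal N$ is open and nonempty. If $t_0$ is in its closure, take a small disc around $t_0$ and a finite base change, again by a disc, with simultaneous resolution (C3). The preimage of $\tilde C_1$ is nonempty and open, hence uncountable, so $t_0\in\tilde C_1$ by Proposition 8. So $\tilde C_1$ is open, closed and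 nonempty in the connected curve $\tilde C$; $\tilde C_1=\tilde C$ and $h\in\mathcal N_{\mathcal H}$.

**Step 2: conclusion.** Each of the finitely many irreducible components of $\mathcal H$ is contained in $\mathcal N_{\mathcal H}$ or disjoint from it. So $\mathcal N_{\mathcal H}$ and its complement are finite unions of components, hence Zariski closed, and $PGL$-invariant. Their images in the geometric quotient are disjoint closed sets covering $\mathcal M$. Both are nonempty: $S_1\in\mathcal N$ (Section 3) and $S_2\notin\mathcal N$ (Section 5 and Corollary 3). So $\mathcal M$ is not connected. $\blacksquare$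

## 12. Dimension 38 and irreducibility: proof of Theorem B

**Step 1: $-K_Y$ is nef for every $Y$ as in Proposition 1.** This is needed for vanishing theorems. $-K_Y=2H-\sum\mathcal E_i$. The exceptional components ($\mathcal E_i-\mathcal E_{i+1}$ or $\mathcal E_i$) have degree 0 or 1, and $\Delta_0$ has degree 0. Let $C$ be another irreducible curve, with image $\bar C\sim\alpha\Delta_0+\beta F$, $\beta\ge2\alpha\ge0$, and multiplicities $c_i$ at $x_i$. As $H\bar C=\beta$, we need $\sum c_i\le2\beta$.

If $\bar C=F$ is a fiber, then $\beta=1$, and since $F\not\subset B'$, $0\le F'B''=7-3\sum c_i$, where $F'$ is the strict transform; so $\sum c_i\le2$. Otherwise we first show $c_1+c_2\le\beta$. If $x_2$ is not the vertical direction, the members of $|H|$ through $x_1,x_2$ form a pencil whose general member is an irreducible section (a curve $y=b(t)$ with $\deg b=2$ and prescribed value and derivative); a general one is different from $\bar C$ and meets it in $\beta\ge c_1+c_2$ points. If $x_2$ is vertical, $c_1+c_2\le\bar CF=\alpha\le\beta$. In case (a) the same argument gives $c_3+c_4\le\beta$; in case (b) $c_3+c_4\le c_1+c_2\le\beta$.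 So $\sum c_i\le2\beta$.

**Step 2: the linear system of $B''$.** $B''-K_Y=9H-4\sum\mathcal E_i=-4K_Y+H$ is nef with square $162-64=98>0$. By Kawamata–Viehweg (Ramanujam), $H^1(\mathcal O_Y(B''))=H^2(\mathcal O_Y(B''))=0$ and
$$h^0(\mathcal O_Y(B''))=1+\tfrac12B''(B''-K_Y)=1+\tfrac12(126-48)=40 .$$

**Step 3: $\operatorname{Ext}^2(\Omega_{X''},\mathcal O)^+=0$ and $\operatorname{ext}^1(\Omega_{X''},\mathcal O)=38$.** As in Step 1 of Proposition 5, $\operatorname{Ext}^i(\Omega_{X'},\mathcal O)^+$ is the hypercohomology of $[\mathcal A\to\mathcal O_Y(2L)]$, where now the invariant fields are locally $v+hz\partial_z$ with $v$ a vector field on $Y$ and $h$ a function: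
$$0\to\mathcal O_Y\to\mathcal A\to T_Y\to0,\qquad v+hz\partial_z\ \mapsto\ 2hf-v(f).$$

$H^2(T_Y)$ is dual to $H^0(\Omega_Y(K_Y))$; as $h^0(-K_Y)\ge9-4>0$, this embeds into $H^0(\Omega_Y)=0$. So $H^2(\mathcal A)=0$. Let $C=\Delta_0+E_1+E_3$ be the union of the three $(-2)$-curves. Since $H^1(\mathcal O_Y)=H^2(\mathcal O_Y)=0$,
$$H^1(\mathcal O_Y(\hat B))\cong H^1(\mathcal O_{\hat B}(\hat B))=H^1(N_C)\oplus H^1(\mathcal O_{B''}(B''))=H^1(N_C),$$
because $H^1(\mathcal O_{B''}(B''))\cong H^1(\mathcal O_Y(B''))=0$. The composite $\mathcal A\to\mathcal O_Y(2L)\to\mathcal O_{\hat B}(\hat B)$ kills $\mathcal O_Y$ (as $2hf$ vanishes on $\hat B$), so on $C$ it is, up to sign, the natural map $\mathcal A\to T_Y\to N_C$. Now $H^1(\mathcal A)\to H^1(T_Y)$ is onto since $H^2(\mathcal O_Y)=0$. And $H^1(T_Y)\to H^1(N_C)$ is onto: from $0\to T_Y(-\log C)\to T_Y\to N_C\to0$ it suffices that $H^2(T_Y(-\log C))=0$; this is dual to $H^0(\Omega_Y(\log C)(K_Y))\subset H^0(\Omega_Y(\log C))$, and the latter is 0 because $H^0(\Omega_Y)=0$ and the residue sequence maps $H^0(\mathcal O_{\tilde C})=\mathbb C^3$ ($\tilde C$ the disjoint union of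 the three curves) to $H^1(\Omega_Y)$ by the classes of the three curves, which are independent. So $H^1(\mathcal A)\to H^1(\mathcal O_Y(2L))$ is onto, and with $H^2(\mathcal A)=0$ we get $\operatorname{Ext}^2(\Omega_{X'},\mathcal O)^+=0$. By (7), $\operatorname{Ext}^2(\Omega_{X''},\mathcal O)^+=0$.

By Proposition 5 and (7) (where $\bigoplus_q T_qX''$ is anti-invariant), $\operatorname{Ext}^1(\Omega_{X''},\mathcal O)=\operatorname{Ext}^1(\Omega_{X'},\mathcal O)^+$. In the hypercohomology, degree 0 vanishes (no vector fields), degree 2 vanishes, and degree 3 vanishes since $H^2(\mathcal O_Y(\hat B))$ lies between $H^2(\mathcal O_Y)=0$ and $H^2(\mathcal O_{\hat B}(\hat B))=0$. Each $(-2)$-curve has $\chi(N)=-1$, so $\chi(\mathcal O_Y(2L))=\chi(\mathcal O_Y(B''))+\chi(N_C)=40-3=37$. With $K_Y^2=4$, $c_2(Y)=8$ we have $\chi(T_Y)=\frac16(7K_Y^2-5c_2)=-2$. The dimension is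
$$\chi(\mathcal O_Y(2L))-\chi(\mathcal O_Y)-\chi(T_Y)=37-1+2=38 .$$

**Step 4: $\mathrm{Def}(X'')$ is smooth of dimension 38.** We show that the obstructions vanish, although the anti-invariant part of $\operatorname{Ext}^2$ was not computed. Let $P=\mathbb C[[x_1,\dots,x_{38}]]$ with maximal ideal $\mathfrak m$, and let $P/I$, $I\subset\mathfrak m^2$, be the base of the universal formal deformation. For $k\ge2$ put $R_k=P/(I+\mathfrak m^k)$ and $P_k=P/(\mathfrak mI+\mathfrak m^k)$; for $k$ large, Artin–Rees gives $I\cap\mathfrak m^k\subset\mathfrak mI$, so the kernel of $P_k\to R_k$ is $I/\mathfrak mI$, killed by $\mathfrak m$. Let $\sigma$ act trivially on $P$. By Step 2 of Proposition 6, $\sigma$ extends to the universal family over the identity of the base. So the obstruction to lifting the family over $R_k$ to $P_k$, an element of $\operatorname{Ext}^2(\Omega_{X''},\mathcal O)\otimes I/\mathfrak mI$, is $\sigma$-invariant by naturality; it lies in $\operatorname{Ext}^2(\Omega_{X''},\mathcal O)^+\otimes I/\mathfrak mI=0$. So the family lifts to $P_k$. By universality the lift is given by a map $P/I\to P_k$, which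 factors through $R_k$ and is a section of $P_k\to R_k$. It is an isomorphism on cotangent spaces, since $I\subset\mathfrak m^2$, so it is surjective. Hence $P_k\to R_k$ is injective, $I=\mathfrak mI$, and $I=0$ by Nakayama.

**Step 5: $\mathcal M$ is locally irreducible of dimension 38 at each point of $\mathcal N$.** We pass from $X''$ to the canonical model $X$. By (C2) there are blow-down maps $\mathrm{Def}(S)\to\mathrm{Def}(X'')\to\mathrm{Def}(X)$. By (C3) the first map and the composite are finite and surjective; hence $\mathrm{Def}(X'')\to\mathrm{Def}(X)$ is surjective with finite fibers. So $\mathrm{Def}(X)$, and with it $\mathcal M$, which is locally $\mathrm{Def}(X)/\mathrm{Aut}(X)$, is locally irreducible of dimension 38 at each point of $\mathcal N$.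

**Step 6: a parameter space.** We parametrize the data of Proposition 1. Let $\mathcal C$ be the space of $(x_1,\dots,x_4)$ with $x_1\in\mathbb F_2\setminus\Delta_0$, $x_2\in E_1$, $x_3\in\mathrm{Bl}_{x_1,x_2}\mathbb F_2\setminus(\Delta_0\cup E_1)$, $x_4\in E_3$. It is smooth and irreducible, being an iterated fibration with smooth irreducible fibers, and it contains all clusters of Proposition 1, in cases (a) and (b). Let $\mathcal C^\circ$ be the open subset where $H^1$ and $H^2$ of $\mathcal O_Y(7H-3\sum\mathcal E_i)$ vanish; by Step 2 it contains all these clusters. Over $\mathcal C^\circ$ the systems $|7H-3\sum\mathcal E_i|$ form a projective bundle. Let $W^\circ$ be its open subset where the double cover $X'_w$ of $Y$ branched on $\hat B=\Delta_0+(\mathcal E_1-\mathcal E_2)+(\mathcal E_3-\mathcal E_4)+B''$ has only RDPs. $W^\circ$ is smooth and irreducible.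

For $w\in W^\circ$, $\hat B$ is reduced, as $X'_w$ is normal. As $x_3\notin E_1$, the curves $\Delta_0$, $E_1=\mathcal E_1-\mathcal E_2$, $E_3=\mathcal E_3-\mathcal E_4$ are disjoint irreducible $(-2)$-curves; $B''$ has degree 0 on them and does not contain them, so it is disjoint from them. Contracting the three $(-1)$-curves on the minimal resolution of $X'_w$ gives a smooth surface $S_w$ with $K^2=7$, $\chi=5$, by the computation made for $S_1$.

**Step 7: every $S_w$ is in $\mathcal N$.** First, $S_w$ is minimal of general type with $p_g=4$. Indeed the surface $S_1$ of Section 3 is $S_{w_1}$ for some $w_1\in W^\circ$; join $w_1$ to $w$ by an irreducible curve in $W^\circ$. Along it, locally after finite base change, the $X'$ have simultaneous resolutions, which form smooth families. By (A4) Kodaira dimension and plurigenera are constant: $S_w$ is of general type, $p_g=4$, and $h^0(2K_{S_w})=h^0(2K_{S_1})=5+7=12$. The minimal model has the same $\chi=5$, so by (A4) its $K^2$ is $12-5=7=K_{S_w}^2$; so $S_w$ is minimal by (A2). Second, $D=\rho_*\pi^*F$ is a pencil as in Definition 10, by the argument for $S_1$; the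 general $F$ avoids the images of the singular points of $X'_w$, so the general $\pi^*F$ is smooth by Bertini.

**Step 8: $\mathcal N$ is irreducible.** We make $w\mapsto S_w$ a morphism. Locally on $W^\circ$ the $X'_w$ form a flat family $\phi$ with relative dualizing line bundle $\omega$, and $h^0(mK_{X'_w})=h^0(mK_{S_w})$ is constant. As $W^\circ$ is reduced, the sheaves $\phi_*\omega^m$ are locally free and commute with base change. The canonical rings are generated in degrees at most 19: on a canonical model $X$, $5K_X$ is base point free, $H^1(jK_X)=0$ for $j\ge1$ and $H^2(jK_X)=0$ for $j\ge2$ (Kawamata–Viehweg, and $q=0$), so for $0\le i\le4$ we have $H^1(iK_X+10K_X)=0$ and $H^2(iK_X+5K_X)=0$, that is, $iK_X$ is 3-regular with respect to $5K_X$; by Castelnuovo–Mumford, $H^0(5K_X)\otimes H^0((i+5m)K_X)\to H^0((i+5m+5)K_X)$ is onto for $m\ge3$. So $\bigoplus_m\phi_*\omega^m$ is a finitely generated algebra with locally free graded pieces; its Proj is a flat family whose fibers are the canonical models of the $S_w$. This gives morphisms to $\mathcal M$ locally on $W^\circ$, which agree pointwise on overlaps and glue,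 since $W^\circ$ is reduced, to a morphism from $W^\circ$ to $\mathcal M$ with its reduced structure. By Step 7 and Proposition 1 its image is exactly $\mathcal N$. So $\mathcal N$ is irreducible.

**Step 9: conclusion.** By Theorem A, $\mathcal N$ is open and closed in $\mathcal M$. Being irreducible, it is a connected component and an irreducible component, and its dimension is 38 by Step 5. By Section 7 it contains no surface with birational canonical map, and by Corollary 3 no surface with a genus 2 pencil. $\blacksquare$
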